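\title{From point-countable to compact-countable $k$-networks in regular Fr\'echet spaces}

\begin{abstract}
We prove in ZFC that every regular Fr\'echet space $X$ with a point-countable $k$-network has a compact-countable $k$-network. More precisely, $X$ has a $k$-network $\mathcal Q$ such that a subset of $X$ meets at most countably many members of $\mathcal Q$ exactly when it is separable. No $k$-network can do better, and ``compact'' cannot be replaced by ``Lindel\"of''. The construction attaches to each point $x$ a countable set $D(x)$ with $x\in\overline{D(x)}$ and replaces each member $P$ of the given $k$-network by the set of all $x$ with $x\in\overline{P\cap D(x)}$. On the way we show that a separable subset of $X$ contains at most countably many points at which $X$ is not first countable.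
\end{abstract}

\section{The question and the results}

Throughout, regular spaces are assumed to be $T_1$, ``countable'' means at most countable, and $\omega=\{0,1,2,\dots\}$. A space $X$ is \emph{Fr\'echet} (or Fr\'echet--Urysohn) if whenever $x\in\overline A$ for a set $A\subseteq X$, some sequence in $A$ converges to $x$. First countable spaces are Fr\'echet.

A family $\mathcal P$ of subsets of $X$ is a \emph{$k$-network} for $X$ if whenever $K\subseteq U$ with $K$ compact and $U$ open, there is a finite subfamily $\mathcal F\subseteq\mathcal P$ with $K\subseteq\bigcup\mathcal F\subseteq U$. Every base is a $k$-network: cover $K$ by basic open sets contained in $U$ and pass to a finite subcover. The members of a $k$-network need not be open; they approximate compact sets from outside as well as a base does. A family $\mathcal P$ is \emph{point-countable} if each point of $X$ lies in at most countably many members, and \emph{compact-countable} if each compact subset of $X$ meets at most countably many members.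

Points are compact, so a compact-countable family is point-countable. The converse fails for a given family: add all singletons to a countable base of $[0,1]$. The result is a point-countable $k$-network, and the compact set $[0,1]$ meets uncountably many members. Of course $[0,1]$ has a better $k$-network, and the natural question is whether a better one can always be found. It is posed in \cite{PCC}:

\begin{quote}
\emph{Let $X$ be a regular Fr\'echet space with a point-countable $k$-network. Does $X$ have a compact-countable $k$-network?}
\end{quote}

The answer is yes.

\begin{theorem}\label{thm:main}
Every regular Fr\'echet space with a point-countable $k$-network has a compact-countable $k$-network.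
\end{theorem}

The proof gives more. Recall that a family $\mathcal N$ of subsets of a space $Y$ is a \emph{network} for $Y$ if for every open $U$ and every $y\in U$ there is $T\in\mathcal N$ with $y\in T\subseteq U$. A subset of a space is called separable, Lindel\"of, and so on, if it has this property as a subspace.

\begin{theorem}\label{thm:sharp}
Let $X$ be a regular Fr\'echet space with a point-countable $k$-network.
\begin{enumerate}
\item[(1)] $X$ has a $k$-network $\mathcal Q$ such that for every $S\subseteq X$ the following are equivalent: $S$ meets at most countably many members of $\mathcal Q$; $S$ is separable; $S$ has a countable network. All compact subsets of $X$ are separable.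
\item[(2)] This is optimal: for any $k$-network $\mathcal Q'$ of any space, a set that meets only countably many members of $\mathcal Q'$ is separable. Moreover, ``compact'' cannot be replaced by ``Lindel\"of'' in Theorem~\ref{thm:main}: there is a regular Fr\'echet space with a point-countable $k$-network in which a Lindel\"of subset meets uncountably many members of every $k$-network.
\item[(3)] Every separable (in particular, every compact) set $S\subseteq X$ contains at most countably many points at which $X$ is not first countable.
\end{enumerate}
\end{theorem}

No set-theoretic assumption beyond ZFC is used.

Point-countability cannot be dropped from Theorem~\ref{thm:main}. The one-point compactification of an uncountable discrete space is regular, and it is Fr\'echet because every injective sequence of isolated points converges to the added point. It is compact and not separable, so by Theorem~\ref{thm:sharp}(2) it has no compact-countable $k$-network.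

We shall use the following standard facts. A regular space is Hausdorff, so its compact subsets are closed, and for every open $U\ni x$ there is an open $V$ with $x\in V\subseteq\overline V\subseteq U$. A convergent sequence together with its limit is compact. For $M\subseteq X$ we have $x\notin\operatorname{int}M$ if and only if $x\in\overline{X\setminus M}$. The traces of a network on a subspace form a network for the subspace, and a space with a countable network is separable (take one point from each nonempty member); so all subsets of such a space are separable.

\section{The idea: testing sets against anchors}\label{sec:idea}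

For a family $\mathcal P$ and a set $C$ write
\[
\mathcal P(C)=\{P\in\mathcal P: P\cap C\neq\emptyset\}.
\]
If $\mathcal P$ is point-countable and $C$ is countable, then $\mathcal P(C)$ is countable. The whole problem is to pass from countable sets $C$ to sets that are merely separable.

\begin{example}[open sets]\label{ex:open}
Let $\mathcal B$ be a point-countable base and let $S$ have a countable dense subset $A$. An open set that meets $S$ meets $A$, so $\mathcal B(S)=\mathcal B(A)$ is countable. Since compact sets turn out to be separable (Lemma~\ref{lem:compact}), a point-countable base is already compact-countable. This suggests the answer yes, and it locates the difficulty: a set that is not open can meet $S$ and miss $A$.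
\end{example}

\begin{example}[a separable space]\label{ex:interval}
Let $X=[0,1]$, and let $\mathcal P$ consist of all singletons and all sets $(a,b)\cap X$ with $a<b$ rational. Put $A=\mathbb Q\cap X$ and replace each $P\in\mathcal P$ by $\overline{P\cap A}$, the part of $\overline P$ that $A$ detects. An irrational singleton becomes empty, a rational singleton is unchanged, and an interval becomes its closure. The new family is countable. It is a $k$-network: if $K\subseteq U$, each point of $K$ lies in a rational interval whose closure is contained in $U$, and finitely many of these intervals cover $K$. The new sets are not contained in the old ones, only in their closures; this is why regularity enters.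
\end{example}

A nonseparable space has no such set $A$, so we let the test set depend on the point.

\begin{definition}\label{def:anchor}
An \emph{anchoring} of a space $X$ assigns to each $x\in X$ a set $D(x)\subseteq X$, whose elements are the \emph{anchors} of $x$, such that
\begin{enumerate}
\item[(A1)] $x\in\overline{D(x)}$ for every $x\in X$;
\item[(A2)] $D[S]=\bigcup_{x\in S}D(x)$ is countable for every separable $S\subseteq X$.
\end{enumerate}
Given an anchoring $D$ and a set $P\subseteq X$, put
\[
P^+=\{x\in X: x\in\overline{P\cap D(x)}\}\subseteq\overline P .
\]
\end{definition}

By (A2) with $S=\{x\}$, each $D(x)$ is countable. Example~\ref{ex:interval} is the anchoring $D(x)=A$, for which $P^+=\overline{P\cap A}$. At the other extreme, $D(x)=\{x\}$ gives $P^+=P$ in a $T_1$ space, and satisfies (A2) only if all separable sets are countable. A space with a point-countable base $\mathcal B$ has an anchoring between the two: choose a point $d(B)$ in each nonempty $B\in\mathcal B$ and let $D(x)=\{d(B):x\in B\in\mathcal B\}$. Then (A1) holds because every neighborhood of $x$ contains some $B\ni x$, and (A2) holds because $\mathcal B(S)$ is countable for separable $S$. What matters is that $d(B)$ depends on $B$ alone, so that the points of $B$ share this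 anchor.

\begin{example}[a nowhere separable space]\label{ex:baire}
Let $T$ be an uncountable discrete space and $X=T^\omega$. For a finite sequence $s$ in $T$ let $[s]$ be the clopen set of all $x\in X$ that begin with $s$. Each $[s]$ is a disjoint union of uncountably many nonempty open sets $[st]$, $t\in T$, so no nonempty open set is separable and $X$ cannot be cut into open pieces of the kind in Example~\ref{ex:interval}. Let $\mathcal P$ consist of the sets $[s]$ and all singletons; the compact set $\{a,b\}^\omega$, for $a\ne b$ in $T$, meets uncountably many members. Fix $t_0\in T$, let $d([s])=s\,t_0t_0\cdots$, and let $D(x)$ consist of the points $d([s])$ with $s$ an initial segment of $x$. These points converge to $x$ as the length of $s$ grows, so $[s]^+=[s]$. Further, $\{x\}^+=\{x\}$ if $x$ is eventually equal to $t_0$, and $\{x\}^+=\emptyset$ otherwise. A compact $K\subseteq X$ has finite projections, so $K\subseteq\prod_nF_n$ with finite sets $F_n\subseteq T$. Hence $K$ meets only countably many sets $[s]$ and contains only countably many points that are eventually $t_0$: the family $\{P^+:P\in\mathcal P\}$ is a compact-countable $k$-network.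
\end{example}

The proof has two halves. In Section~\ref{sec:network} we show that for \emph{any} anchoring the sets $P^+$ form the required $k$-network. In Sections~\ref{sec:good} and~\ref{sec:bad} we construct an anchoring by imitating the recipe for a base. The members of $\mathcal P$ may have empty interior, so finite unions of members must play the part of basic open sets. At some points even these give no small neighborhoods, as the following example shows.

\begin{example}[the sequential fan]\label{ex:fan}
Let $F=(\omega\times\omega)\cup\{\infty\}$, where the points of $\omega\times\omega$ are isolated and the basic neighborhoods of the \emph{apex} $\infty$ are the sets $U_f=\{\infty\}\cup\{(n,m):m\ge f(n)\}$, $f\colon\omega\to\omega$. Call $\{n\}\times\omega$ the $n$-th spine. The sets $U_f$ are clopen, so $F$ is regular. A set $A\subseteq\omega\times\omega$ that is finite on every spine misses some $U_f$. Hence, if $\infty\in\overline A$, then $A$ is infinite on some spine, and this gives a sequence in $A$ converging to $\infty$: the space $F$ is Fr\'echet. A set with one point on each of infinitely many spines is closed, discrete and infinite, so a compact set meets only finitely many spines. Let $\mathcal P$ consist of the singletons $\{(n,m)\}$ and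 the tails $T_{n,m}=\{\infty\}\cup\{(n,k):k\ge m\}$. This countable family is a $k$-network. Indeed, let $K\subseteq U$. If $\infty\notin K$, then $K$ is finite. Otherwise $U\supseteq U_f$ for some $f$, and $K$ is covered by finitely many tails $T_{n,f(n)}$ and finitely many singletons from $K$. But a finite union of members of $\mathcal P$ meets only finitely many spines, so it is never a neighborhood of $\infty$.
\end{example}

At a point like the apex we have no better anchor than the point itself. The hardest step is to show that this costs nothing, because a separable set contains only countably many such points.

\medskip
\emph{From now until the end of Section~\ref{sec:bad}, $X$ is a regular Fr\'echet space and $\mathcal P$ is a point-countable $k$-network for $X$.}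

\section{Sequences, countable sets and separable sets}\label{sec:tools}

With one exception (Lemma~\ref{lem:compact}), we use the $k$-network property only for convergent sequences, in the following form.

\begin{lemma}\label{lem:seq}
If $s_n\to z\in U$ with $U$ open, then some $P\in\mathcal P$ with $P\subseteq U$ contains $s_n$ for infinitely many $n$.
\end{lemma}

\begin{proof}
For some $m$ the compact set $\{z\}\cup\{s_n:n\ge m\}$ is contained in $U$, so it is covered by finitely many members of $\mathcal P$ contained in $U$. One of them contains $s_n$ for infinitely many $n$.
\end{proof}

The Fr\'echet property lets us pass from a double sequence to a diagonal.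

\begin{lemma}\label{lem:diag}
Let $x_i\to z$ with $x_i\ne z$ for all $i$, and for each $i$ let $(y_{i,k})_{k\in\omega}$ converge to $x_i$. Then there are points $t_l\to z$ and indices $i(l)\to\infty$ with $t_l\in\{y_{i(l),k}:k\in\omega\}$ for all $l$.
\end{lemma}

\begin{proof}
Since $X\setminus\{z\}$ is a neighborhood of $x_i$, only finitely many terms of the $i$-th sequence equal $z$; drop them. Let $Y=\{y_{i,k}:i,k\in\omega\}$. Each $x_i$ lies in $\overline Y$, so $z\in\overline Y$, and there are $t_l\in Y$ with $t_l\to z$. Choose $i(l)$ with $t_l\in\{y_{i(l),k}:k\in\omega\}$. For fixed $i$ the set $\{x_i\}\cup\{y_{i,k}:k\in\omega\}$ is compact, hence closed, and misses $z$; so it contains $t_l$ for only finitely many $l$. Thus $i(l)=i$ for only finitely many $l$, and $i(l)\to\infty$.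
\end{proof}

The two lemmas combine into the statement that drives both halves of the proof: along a sequence converging to $z$, one finite family of small members of $\mathcal P$ forms a neighborhood of almost all terms, as far as a given countable set $A$ can tell.

\begin{lemma}\label{lem:key}
Let $A\subseteq X$ be countable, let $V$ be open, and let $x_n\to z\in V$ with $x_n\ne z$ for all $n$. Then there is a finite $\mathcal F\subseteq\mathcal P(A)$ with $\bigcup\mathcal F\subseteq V$ such that $x_n\notin\overline{A\setminus\bigcup\mathcal F}$ for all but finitely many $n$.
\end{lemma}

\begin{proof}
The family $\mathcal R=\{P\in\mathcal P(A):P\subseteq V\}$ is countable; write it as the union of finite families $\mathcal F_0\subseteq\mathcal F_1\subseteq\cdots$. Suppose that no $\mathcal F_i$ has the required property. Then there are $n_0<n_1<\cdots$ with $x_{n_i}\in\overline{A\setminus\bigcup\mathcal F_i}$, and for each $i$ there is a sequence in $A\setminus\bigcup\mathcal F_i$ converging to $x_{n_i}$. Lemma~\ref{lem:diag} gives $t_l\to z$ and $i(l)\to\infty$ with $t_l\in A\setminus\bigcup\mathcal F_{i(l)}$. By Lemma~\ref{lem:seq}, some $P\in\mathcal P$ with $P\subseteq V$ contains $t_l$ for infinitely many $l$. As $t_l\in A$, we have $P\in\mathcal R$,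 say $P\in\mathcal F_j$. For all large $l$ we have $i(l)\ge j$, so $P\in\mathcal F_{i(l)}$ and $t_l\notin P$. This is a contradiction.
\end{proof}

\begin{remark}\label{rem:hyp}
Both lemmas need $x_n\ne z$. In the fan take $x_n=z=\infty$. If $y_{i,k}=(i,k)$ and $i(l)\to\infty$, then $\{t_l:l\in\omega\}$ is finite on every spine and $t_l\not\to\infty$; and $\infty\in\overline{A\setminus\bigcup\mathcal F}$ for $A=\omega\times\omega$ and every finite $\mathcal F\subseteq\mathcal P$. Lemma~\ref{lem:diag} also needs the Fr\'echet property. Take distinct points $z,x_i,y_{i,k}$; let the $y_{i,k}$ be isolated, let $x_i$ have the basic neighborhoods $R_{i,m}=\{x_i\}\cup\{y_{i,k}:k\ge m\}$, and let $z$ have the basic neighborhoods $\{z\}\cup\bigcup_{i\ge n}R_{i,f(i)}$. These sets are clopen, $x_i\to z$ and $y_{i,k}\to x_i$, but if $i(l)\to\infty$ then a suitable $f$ gives a neighborhood of $z$ missing all $t_l$.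
\end{remark}

By Theorem~\ref{thm:sharp}(2), compact sets must be separable if Theorem~\ref{thm:main} is to hold. We prove this by a closing-off argument: build a countable $A\subseteq K$ that notices every failure of finitely many members of $\mathcal P(A)$ to cover $K$.

\begin{lemma}\label{lem:compact}
Every compact $K\subseteq X$ is separable.
\end{lemma}

\begin{proof}
Put $A_0=\emptyset$. Given a countable $A_n\subseteq K$, there are only countably many finite $\mathcal F\subseteq\mathcal P(A_n)$; let $A_{n+1}$ consist of $A_n$ and one point of $K\setminus\bigcup\mathcal F$ for each such $\mathcal F$ that does not cover $K$. Let $A=\bigcup_nA_n$. A finite $\mathcal F\subseteq\mathcal P(A)$ lies in some $\mathcal P(A_n)$, so if it covers $A$, it covers $K$.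

Suppose $x\in K\setminus\overline A$. The set $\overline A\subseteq K$ is compact and contained in the open set $X\setminus\{x\}$, so $\overline A\subseteq\bigcup\mathcal F\subseteq X\setminus\{x\}$ for some finite $\mathcal F\subseteq\mathcal P$. Then $\mathcal F\cap\mathcal P(A)$ covers $A$ but not the point $x\in K$, a contradiction. So $A$ is dense in $K$.
\end{proof}

The next lemma controls separable sets. Part (b) will be used constantly: it replaces an arbitrary set $M$ by a countable subset that accumulates at the same points of $S$.

\begin{lemma}\label{lem:sep}
\begin{enumerate}
\item[(a)] If $A\subseteq X$ is countable, then $\{\overline{P\cap A}:P\in\mathcal P(A)\}$ is a countable network for $\overline A$. In particular, all subsets of $\overline A$ are separable.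
\item[(b)] If $S\subseteq X$ is separable and $M\subseteq X$, there is a countable $C\subseteq M$ with $S\cap\overline M\subseteq\overline C$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $x\in\overline A$ and let $U\ni x$ be open in $X$. By regularity there is an open $V$ with $x\in V\subseteq\overline V\subseteq U$. Take a sequence in $A$ converging to $x$. By Lemma~\ref{lem:seq}, some $P\in\mathcal P$ with $P\subseteq V$ contains a subsequence. Then $P\in\mathcal P(A)$ and $x\in\overline{P\cap A}\subseteq\overline V\subseteq U$.

(b) Let $A$ be a countable dense subset of $S$. The set $S\cap\overline M\subseteq\overline A$ has a countable dense subset $E$ by (a). Each $e\in E$ is the limit of a sequence in $M$; let $C$ be the set of all terms of these sequences. Then $E\subseteq\overline C$, so $S\cap\overline M\subseteq\overline E\subseteq\overline C$.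
\end{proof}

\section{From an anchoring to a $k$-network}\label{sec:network}

\begin{proposition}\label{prop:network}
Let $D$ be an anchoring of $X$ and $\mathcal Q=\{P^+:P\in\mathcal P\}$. Then every separable $S\subseteq X$ meets at most countably many members of $\mathcal Q$, and $\mathcal Q$ is a $k$-network for $X$.
\end{proposition}

\begin{proof}
If $x\in S\cap P^+$, then $P\cap D(x)\neq\emptyset$, so $P\in\mathcal P(D[S])$. For separable $S$ this family is countable by (A2), which proves the first assertion. We verify the $k$-network property first for points, then for sequences, and then for compact sets.

\emph{Step 1. If $x\in U$ with $U$ open, then $x\in Q\subseteq U$ for some $Q\in\mathcal Q$.} Take an open $V$ with $x\in V\subseteq\overline V\subseteq U$ and, by (A1), a sequence in $D(x)$ converging to $x$. By Lemma~\ref{lem:seq}, some $P\in\mathcal P$ with $P\subseteq V$ contains a subsequence. Then $x\in\overline{P\cap D(x)}$, that is, $x\in P^+\subseteq\overline P\subseteq\overline V\subseteq U$.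

\emph{Step 2. If $x_n\to z\in U$ with $U$ open and $x_n\neq z$ for all $n$, then some $Q\in\mathcal Q$ with $Q\subseteq U$ contains $x_n$ for infinitely many $n$.} A set $P$ that contains many $x_n$ is of no direct use, since $P^+$ need not contain $P$; we need a $P$ that contains anchors of $x_n$ close to $x_n$, for many $n$ at once. Take an open $V$ with $z\in V\subseteq\overline V\subseteq U$, and apply Lemma~\ref{lem:key} to $V$ and the countable set $A=\bigcup_nD(x_n)$. We obtain a finite $\mathcal F\subseteq\mathcal P$ with $\bigcup\mathcal F\subseteq V$ and $x_n\notin\overline{A\setminus\bigcup\mathcal F}$ for all large $n$. Since $D(x_n)\subseteq A$ and closure commutes with finite unions,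
\[
x_n\in\overline{D(x_n)}\subseteq\overline{A\setminus\textstyle\bigcup\mathcal F}\;\cup\bigcup_{P\in\mathcal F}\overline{P\cap D(x_n)} .
\]
So for all large $n$ there is $P\in\mathcal F$ with $x_n\in P^+$. One $P\in\mathcal F$ serves infinitely many $n$, and $P^+\subseteq\overline V\subseteq U$.

\emph{Step 3. Compact sets.} Let $K\subseteq U$ with $K\neq\emptyset$ compact and $U$ open. By Lemma~\ref{lem:compact} and the first assertion, only countably many members of $\mathcal Q$ meet $K$. List those contained in $U$ as $Q_0,Q_1,\dots$, with repetitions allowed; by Step~1 they cover $K$. Suppose that no finitely many of them cover $K$. Pick $x_n\in K\setminus\bigcup_{j<n}Q_j$ and let $Z=\{x_n:n\in\omega\}$. Each $Q_j\cap Z$ is finite, since $x_n\notin Q_j$ for $n>j$. The set $Z$ is infinite: otherwise $Z\subseteq\bigcup_{j<m}Q_j$ for some $m$, which fails for $x_m$. There is $z\in K$ with $z\in\overline{Z\setminus\{z\}}$, for otherwise $K$ would be covered by finitely many open sets each containing at most one point of $Z$. Take a sequence $w_m\to z$ in $Z\setminus\{z\}$. By Step~2, some $Q\in\mathcal Q$ with $Q\subseteq U$ contains $w_m$ for infinitely many $m$. This $Q$ meets $K$, so $Q=Q_j$ for some $j$. Then the finite, hence closed, set $(Q_j\cap Z)\setminus\{z\}$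 contains a sequence converging to $z$, which is impossible.
\end{proof}

If $X$ is separable, this already finishes the proof: take $D(x)=A$ for a countable dense set $A$, and $\mathcal Q$ is countable.

\section{Good points and minimal families}\label{sec:good}

Call $x\in X$ \emph{good} if for every open $U\ni x$ there is a finite $\mathcal F\subseteq\mathcal P$ with
\[
x\in\operatorname{int}\textstyle\bigcup\mathcal F\quad\text{and}\quad\bigcup\mathcal F\subseteq U,
\]
and \emph{bad} otherwise. Let $G$ be the set of good points and $N=X\setminus G$. If $\mathcal P$ contains a base, all points are good. In the fan, $N=\{\infty\}$.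

At good points we want to choose one anchor for each finite family whose union is a neighborhood. There are too many such families: in Example~\ref{ex:interval}, each family $\{X,\{t\}\}$, $t\in X$, qualifies at every point. Superfluous members must be forbidden. For $x\in X$ let $\Phi_x$ be the set of finite $\mathcal F\subseteq\mathcal P$ such that
\[
x\in\operatorname{int}\textstyle\bigcup\mathcal F,\qquad x\notin\operatorname{int}\bigcup\mathcal F'\ \text{ for every }\mathcal F'\subsetneq\mathcal F ,
\]
and let $\Phi_S=\bigcup_{x\in S}\Phi_x$ for $S\subseteq X$. Nothing is lost: a finite family $\mathcal F$ with $x\in\operatorname{int}\bigcup\mathcal F$ has an inclusion-minimal subfamily with this property, and that subfamily belongs to $\Phi_x$. Hence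
\begin{equation}\label{eq:min}
x\in G,\ U\ni x\text{ open}\ \Longrightarrow\ \textstyle\bigcup\mathcal F\subseteq U\text{ for some }\mathcal F\in\Phi_x .
\end{equation}

Minimal families behave like the open sets of Example~\ref{ex:open}. To see why, let $S$ be separable and let $\{P,P'\}\in\Phi_x$ with $x\in S$. The union is a neighborhood of $x$, so one member, say $P$, meets a fixed countable dense subset of $S$; this leaves countably many choices for $P$. By minimality $x\in\overline{X\setminus P}$, so $x\in\overline C$ for a countable $C\subseteq X\setminus P$ that depends only on $S$ and $P$. The neighborhood $P\cup P'$ meets $C$ and $P$ does not, so $P'$ does; this leaves countably many choices for $P'$. The general proof repeats this step.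

\begin{lemma}\label{lem:phi}
If $S\subseteq X$ is separable, then $\Phi_S$ is countable.
\end{lemma}

\begin{proof}
Otherwise $\Psi=\{\mathcal F\in\Phi_S:|\mathcal F|=n\}$ is uncountable for some $n$. For a finite $\mathcal E\subseteq\mathcal P$ let $\Psi_{\mathcal E}=\{\mathcal F\in\Psi:\mathcal E\subseteq\mathcal F\}$. The set $\Psi_\emptyset=\Psi$ is uncountable, while $\Psi_{\mathcal E}\subseteq\{\mathcal E\}$ if $|\mathcal E|\ge n$. So among the $\mathcal E$ with $\Psi_{\mathcal E}$ uncountable there is one of maximal cardinality, and it has $|\mathcal E|<n$. By Lemma~\ref{lem:sep}(b) there is a countable $C\subseteq X\setminus\bigcup\mathcal E$ with $S\cap\overline{X\setminus\bigcup\mathcal E}\subseteq\overline C$.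

Let $\mathcal F\in\Psi_{\mathcal E}$, and choose $x\in S$ with $\mathcal F\in\Phi_x$. Since $\mathcal E\subsetneq\mathcal F$, minimality gives $x\notin\operatorname{int}\bigcup\mathcal E$, so $x\in\overline C$. The neighborhood $\bigcup\mathcal F$ of $x$ meets $C$, so some $P_{\mathcal F}\in\mathcal F$ meets $C$, and $P_{\mathcal F}\notin\mathcal E$ because $C$ misses $\bigcup\mathcal E$. As $\mathcal P(C)$ is countable, one set $P$ equals $P_{\mathcal F}$ for uncountably many $\mathcal F\in\Psi_{\mathcal E}$. Then $\Psi_{\mathcal E\cup\{P\}}$ is uncountable and $|\mathcal E\cup\{P\}|>|\mathcal E|$, contrary to the choice of $\mathcal E$.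
\end{proof}

The division into good and bad points does not depend on $\mathcal P$.

\begin{proposition}\label{prop:first}
A point $x$ is good if and only if $X$ is first countable at $x$.
\end{proposition}

\begin{proof}
Let $x$ be good. The set $\Phi_x$ is countable by Lemma~\ref{lem:phi} with $S=\{x\}$, and $\{\operatorname{int}\bigcup\mathcal F:\mathcal F\in\Phi_x\}$ is a local base at $x$ by \eqref{eq:min}.

Conversely, let $V_0\supseteq V_1\supseteq\cdots$ be a local base at $x$, and suppose that an open $U\ni x$ witnesses that $x$ is bad. For $y\in X$ list the members $P\in\mathcal P$ with $y\in P\subseteq U$ as $P_0(y),P_1(y),\dots$, with repetitions allowed; if there are none, put $P_j(y)=\emptyset$. No finite union of members of $\mathcal P$ contained in $U$ contains a set $V_n$, so we can choose inductively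
\[
y_n\in V_n\setminus\textstyle\bigcup\{P_j(y_i):i,j<n\}.
\]
Then $y_n\to x$, and by Lemma~\ref{lem:seq} some $P\in\mathcal P$ with $P\subseteq U$ contains $y_n$ for infinitely many $n$. Fix $i$ with $y_i\in P$. Then $P=P_j(y_i)$ for some $j$, so $y_n\notin P$ for all $n>\max(i,j)$, a contradiction.
\end{proof}

\section{A separable set has countably many bad points}\label{sec:bad}

The set $N$ can be uncountable: take the topological sum of uncountably many fans. A separable subset of that sum meets only countably many summands. In general there are no summands, and we argue by contradiction with Lemma~\ref{lem:key}. That lemma says that along a sequence $x_i\to x$ a finite union of small sets is a neighborhood of almost all $x_i$, relative to a countable set $A$. If the $x_i$ are bad, this should be impossible, but two things must be arranged. First, $A$ must be rich enough that ``neighborhood relative to $A$'' implies ``neighborhood''; this is a closing-off argument as in Lemma~\ref{lem:compact}. Second, a set that is small for $x$ must be small for the $x_i$, where smallness refers to open sets witnessing badness. This is not automatic (Remark~\ref{rem:conv}), and it is where uncountability is used.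

\begin{lemma}\label{lem:bad}
If $S\subseteq X$ is separable, then $S\cap N$ is countable.
\end{lemma}

\begin{proof}
\emph{The set $A$.} Put $A_0=\emptyset$. Given a countable $A_n$, use Lemma~\ref{lem:sep}(b) to pick, for each finite $\mathcal F\subseteq\mathcal P(A_n)$, a countable $C_{\mathcal F}\subseteq X\setminus\bigcup\mathcal F$ with $S\cap\overline{X\setminus\bigcup\mathcal F}\subseteq\overline{C_{\mathcal F}}$, and let $A_{n+1}$ be the union of $A_n$ and these countably many sets $C_{\mathcal F}$. Let $A=\bigcup_nA_n$ and $\mathcal R=\mathcal P(A)$; both are countable. A finite $\mathcal F\subseteq\mathcal R$ lies in some $\mathcal P(A_n)$, and then $C_{\mathcal F}\subseteq A\setminus\bigcup\mathcal F$. Therefore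
\begin{equation}\label{eq:closed}
S\cap\overline{X\setminus\textstyle\bigcup\mathcal F}\subseteq\overline{A\setminus\textstyle\bigcup\mathcal F}\qquad\text{for all finite }\mathcal F\subseteq\mathcal R .
\end{equation}
For $\mathcal F=\emptyset$ this says $S\subseteq\overline A$. For each $x\in S\cap N$ fix an open $U_x\ni x$ witnessing that $x$ is bad. If $\mathcal F\subseteq\mathcal R$ is finite and $\bigcup\mathcal F\subseteq U_x$, then $x\notin\operatorname{int}\bigcup\mathcal F$, and \eqref{eq:closed} gives
\begin{equation}\label{eq:bad}
x\in\overline{A\setminus\textstyle\bigcup\mathcal F}.
\end{equation}

\emph{Coding.} Let $\mathcal T=\{\overline{P\cap A}:P\in\mathcal R\}$, a countable network for $\overline A\supseteq S$ by Lemma~\ref{lem:sep}(a). We record, for each bad point, which sets are small for it and where it lies: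
\[
\varphi\colon S\cap N\to 2^{\mathcal R}\times 2^{\mathcal T},\qquad \varphi(x)=\bigl(\{P\in\mathcal R:P\subseteq U_x\},\ \{T\in\mathcal T:x\in T\}\bigr).
\]
Here subsets are identified with their characteristic functions and the target has the product topology. It is second countable, and a sequence converges if and only if it eventually agrees with the limit in each coordinate. The map $\varphi$ is injective: if $x\ne y$, some $T\in\mathcal T$ satisfies $x\in T\subseteq X\setminus\{y\}$.

Suppose $S\cap N$ is uncountable. A subspace of a second countable space has only countably many isolated points, since different isolated points are cut out by different basic open sets. So the uncountable set $\varphi[S\cap N]$ has a non-isolated point $\varphi(x)$, and by first countability there are $x_i\in(S\cap N)\setminus\{x\}$ with $\varphi(x_i)\to\varphi(x)$. The two coordinates give: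
\begin{enumerate}
\item[(i)] if $P\in\mathcal R$ and $P\subseteq U_x$, then $P\subseteq U_{x_i}$ for all large $i$;
\item[(ii)] $x_i\to x$ in $X$: for an open $U\ni x$ pick $T\in\mathcal T$ with $x\in T\subseteq U$; then $x_i\in T$ for all large $i$.
\end{enumerate}

\emph{The contradiction.} By (ii) and Lemma~\ref{lem:key} with $V=U_x$, there is a finite $\mathcal F\subseteq\mathcal R$ with $\bigcup\mathcal F\subseteq U_x$ and $x_i\notin\overline{A\setminus\bigcup\mathcal F}$ for all large $i$. By (i), $\bigcup\mathcal F\subseteq U_{x_i}$ for all large $i$, and then \eqref{eq:bad} for the point $x_i$ gives $x_i\in\overline{A\setminus\bigcup\mathcal F}$.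
\end{proof}

\begin{remark}\label{rem:conv}
Bad points can converge to a bad point, so (ii) alone yields no contradiction. Take disjoint copies $F_0,F_1,\dots$ of the fan with apexes $z_0,z_1,\dots$, and put $W_n=\bigcup_{i\ge n}F_i$ for $n\geq1$. Keep the neighborhoods of all points except $z_0$, whose basic neighborhoods become $U\cup W_n$ with $U$ a basic neighborhood of $z_0$ in $F_0$. Basic neighborhoods are clopen. The space is Fr\'echet at $z_0$: if $z_0\in\overline A$, then $z_0\in\overline{A\cap F_0}$ or $A$ meets infinitely many $F_i$, and points chosen in different $F_i$ converge to $z_0$. The families of Example~\ref{ex:fan} and the sets $W_n$ form a countable $k$-network: for a compact $K$ in an open $U$ there is $n$ with $W_n\subseteq U$ (if $z_0\in K$) or $W_n\cap K=\emptyset$ (if not), and $K\setminus W_n$ is a compact subset of a finite sum of fans. All $z_i$ are bad and $z_i\to z_0$. Condition (i) fails: $U_{z_0}$ contains some $W_n$, but $W_n$ is a neighborhood of $z_i$ for $i\ge n$ and so is not contained in $U_{z_i}$.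
\end{remark}

We can now define the anchoring. For each $\mathcal F\in\Phi_X$ the union $\bigcup\mathcal F$ is a neighborhood of some point, hence nonempty; choose a point $d(\mathcal F)\in\bigcup\mathcal F$, depending on $\mathcal F$ alone. Put
\[
D(x)=\begin{cases}\{d(\mathcal F):\mathcal F\in\Phi_x\}&\text{if }x\in G,\\ \{x\}&\text{if }x\in N.\end{cases}
\]

\begin{proposition}\label{prop:anchor}
The assignment $D$ is an anchoring of $X$.
\end{proposition}

\begin{proof}
For $x\in N$, (A1) holds because $x\in D(x)$. For $x\in G$ and an open $U\ni x$, \eqref{eq:min} gives $\mathcal F\in\Phi_x$ with $\bigcup\mathcal F\subseteq U$, so $d(\mathcal F)\in U\cap D(x)$. For separable $S$ we have $D[S]\subseteq\{d(\mathcal F):\mathcal F\in\Phi_S\}\cup(S\cap N)$, which is countable by Lemmas~\ref{lem:phi} and~\ref{lem:bad}. This is (A2).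
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $D$ be the anchoring of Proposition~\ref{prop:anchor}. By Proposition~\ref{prop:network}, $\mathcal Q=\{P^+:P\in\mathcal P\}$ is a $k$-network and every separable set meets at most countably many of its members. Compact sets are separable by Lemma~\ref{lem:compact}.
\end{proof}

For the Lindel\"of example recall that a \emph{Bernstein set} is a set $B\subseteq\mathbb R$ such that both $B$ and $\mathbb R\setminus B$ meet every uncountable closed subset of $\mathbb R$. Such sets exist in ZFC: there are continuum many uncountable closed sets, each of cardinality continuum, so a transfinite recursion picks from each of them two points not picked before, one for $B$ and one for its complement. A Bernstein set is uncountable, because a countable set is contained in an open set of Lebesgue measure at most $1$, whose complement is closed and uncountable.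

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
We begin with (2), whose first part is used in (1).

(2) Let $\mathcal Q'$ be a $k$-network for a space $Y$, and let $S\subseteq Y$ meet only countably many members of $\mathcal Q'$. If $y\in U$ with $U$ open, the $k$-network property for the compact set $\{y\}$ gives $Q\in\mathcal Q'$ with $y\in Q\subseteq U$. So the sets $Q\cap S$, $Q\in\mathcal Q'(S)$, form a countable network for $S$, and $S$ is separable.

Now let $B$ be a Bernstein set, and let $Y$ be $\mathbb R$ with the usual topology refined by making the points of $B$ isolated: the open sets of $Y$ are the sets $W\cup C$ with $W$ open in the usual topology and $C\subseteq B$. The space $Y$ is $T_1$, as its topology refines that of $\mathbb R$. A point $b\in B$ has the local base $\{\{b\}\}$, and a point $y\notin B$ has the local base formed by the intervals $[y-1/n,y+1/n]$, $n\ge1$. These are countable bases of closed neighborhoods, so $Y$ is regular and first countable, hence Fr\'echet. A countable base of $\mathbb R$ together with the singletons of $B$ is a point-countable base for $Y$, hence a point-countable $k$-network.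

The space $Y$ is Lindel\"of. Let $\mathcal U$ be an open cover. On $\mathbb R\setminus B$ the topology of $Y$ agrees with the usual one, which is second countable, so countably many members of $\mathcal U$ cover $\mathbb R\setminus B$. Their union has the form $W\cup C$ as above, and $W\supseteq\mathbb R\setminus B$. The set $\mathbb R\setminus W$ is closed in $\mathbb R$ and misses $\mathbb R\setminus B$, so it is countable, and countably many further members of $\mathcal U$ cover it. Finally, every $k$-network for $Y$ contains $\{b\}$ for each $b\in B$, as one sees by taking $K=U=\{b\}$. So the Lindel\"of set $Y$ meets uncountably many members of every $k$-network for $Y$.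

(1) Let $\mathcal Q$ be as in the proof of Theorem~\ref{thm:main}. A separable set meets at most countably many members of $\mathcal Q$. A set that meets at most countably many members of $\mathcal Q$ has a countable network, by the first paragraph of the proof of (2). A set with a countable network is separable. The last assertion is Lemma~\ref{lem:compact}.

(3) By Proposition~\ref{prop:first}, the points at which $X$ is not first countable form the set $N$, and $S\cap N$ is countable by Lemma~\ref{lem:bad}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{PCC}
\emph{Point-Countable Covers and Sequence-Covering Mappings},
\texttt{http://test.ndnu.edu.cn/LSb2/Abstract.pdf}.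

\end{thebibliography}
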